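\title{The sharp bound for the rank-six stable 2-systole of the four-torus}

\begin{abstract}
A Riemannian metric $g$ on the four-torus makes $H_2(T^4,\mathbb R)$ a six-dimensional normed space, and the rank-six stable 2-systole $\operatorname{stsys}_{2,6}$ is the sixth root of the Hausdorff--Busemann covolume of the integral lattice in it. The ratio $\operatorname{stsys}_{2,6}^2/\operatorname{Vol}$ equals $(3\pi/4)^{1/3}$ for every flat metric and is at most this number for conformally flat metrics. We show that this bound fails for general metrics. The supremum of the ratio is $(15\pi/8)^{1/3}$, it is not attained, and the ratio takes exactly the values in $(0,(15\pi/8)^{1/3})$. The nearly extremal metrics are pulled back from a wedge of two flat orbifolds $T^4/Q_8$, one carrying the self-dual and the other the anti-self-dual cohomology. The upper bound comes from harmonic forms and an averaging argument on $H_2$.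
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a smooth compact orientable manifold with a Riemannian metric $g$. The \emph{stable norm} of an integral class $h\in H_p(M,\mathbb Z)$ is the least $p$-dimensional area needed to represent large multiples of $h$, per multiple:
\[
\|h\|_g=\lim_{N\to\infty}\frac1N\inf_c\operatorname{mass}_g(c),
\]
where $c$ runs over the integral Lipschitz $p$-cycles representing $Nh$ and the mass is the area counted with multiplicity. It extends by homogeneity and continuity to a norm on $H_p(M,\mathbb R)$, and the image $H_p(M,\mathbb Z)_{\mathbb R}$ of $H_p(M,\mathbb Z)$ is a lattice in this space. So a metric produces a lattice in a normed space, and we study the covolume of this lattice. To measure volumes in a $k$-dimensional normed space we use the \emph{Hausdorff--Busemann volume} $\operatorname{Vol}_k$, the Haar measure that gives the unit ball of the norm the volume of the Euclidean unit $k$-ball.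

For the four-torus, $\dim H_2(T^4,\mathbb R)=6$, and the \emph{rank-six stable 2-systole} is
\[
\operatorname{stsys}_{2,6}(T^4,g)=\operatorname{Vol}_6\bigl(H_2(T^4,\mathbb R)/H_2(T^4,\mathbb Z)_{\mathbb R},\|\cdot\|_g\bigr)^{1/6}.
\]
Let $B$ be the unit ball of $\|\cdot\|_g$ and let $|\cdot|$ be the Lebesgue measure on $H_2(T^4,\mathbb R)$ for which the lattice has covolume $1$. The Euclidean unit $6$-ball has volume $\pi^3/6$, so $\operatorname{Vol}_6$ is $(\pi^3/6)/|B|$ times $|\cdot|$, and
\begin{equation}\label{eq:covol}
\operatorname{stsys}_{2,6}(T^4,g)^6=\frac{\pi^3/6}{|B|}.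
\end{equation}
A large systole thus means a small unit ball. By Minkowski's convex body theorem the shortest nonzero lattice vector has norm at most $2|B|^{-1/6}$, so an upper bound for $\operatorname{stsys}_{2,6}$ also bounds the least stable area of a nonzero integral class. Replacing $g$ by $\lambda g$ multiplies $\operatorname{stsys}_{2,6}$ by $\lambda$ and the volume by $\lambda^2$, so the natural quantity is the scale-invariant ratio $\operatorname{stsys}_{2,6}^2/\operatorname{Vol}$. Two facts about it are known.
\begin{itemize}
\item[(i)] For every flat metric $g$ on $T^4$, $\operatorname{stsys}_{2,6}(T^4,g)^2=(3\pi/4)^{1/3}\operatorname{Vol}(T^4,g)$.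
\item[(ii)] For every metric $g$ on $T^4$ conformal to a flat metric,
\begin{equation}\label{eq:flatbound}
\operatorname{stsys}_{2,6}(T^4,g)^2\le\Bigl(\frac{3\pi}4\Bigr)^{1/3}\operatorname{Vol}(T^4,g),
\end{equation}
with equality only if $g$ is flat.
\end{itemize}
Short derivations appear in Example~\ref{ex:flat} and Remark~\ref{rem:conformal}. The ratio is the same for all flat metrics, however distorted the period lattice, and each flat metric maximizes it in its conformal class. One would guess that the flat metrics are the global maxima. This is the question posed in \cite{problem}: \emph{does \eqref{eq:flatbound} hold for every Riemannian metric on $T^4$, including those that are not conformally flat?} The answer is no, and the sharp constant can be determined.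

\begin{theorem}\label{thm:A}
For every $c<(15\pi/8)^{1/3}$ there is a smooth Riemannian metric $g$ on $T^4$ with
\[
\operatorname{stsys}_{2,6}(T^4,g)^2>c\,\operatorname{Vol}(T^4,g).
\]
\end{theorem}

Since $\frac{15\pi}8=\frac52\cdot\frac{3\pi}4$, inequality \eqref{eq:flatbound} fails for some metrics; by (ii) these are not conformal to flat metrics.

\begin{theorem}\label{thm:B}
For every smooth Riemannian metric $g$ on $T^4$,
\[
\operatorname{stsys}_{2,6}(T^4,g)^2<\Bigl(\frac{15\pi}8\Bigr)^{1/3}\operatorname{Vol}(T^4,g).
\]
\end{theorem}

\begin{corollary}\label{cor:values}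
The supremum of $\operatorname{stsys}_{2,6}^2/\operatorname{Vol}$ over all smooth metrics on $T^4$ is $(15\pi/8)^{1/3}$, and it is not attained. The set of values of the ratio is exactly the interval $(0,(15\pi/8)^{1/3})$.
\end{corollary}

Both constants come from the splitting of $H_2(T^4,\mathbb R)$ into a self-dual and an anti-self-dual part, $h=h_++h_-$. On the flat torus of volume $1$ the stable norm is $\sqrt2\max(|h_+|,|h_-|)$. The norm $|h_+|+|h_-|$ has a unit ball smaller by the factor $5/2$ (Section~\ref{sec:linear}). It arises when the self-dual and the anti-self-dual classes are represented by forms with disjoint supports, as a connected sum shows (Section~\ref{sec:model}). Sections~\ref{sec:orbifolds}--\ref{sec:metrics} separate the supports on the torus and prove Theorem~\ref{thm:A}. Section~\ref{sec:upper} shows that no metric does better, and Section~\ref{sec:values} proves Corollary~\ref{cor:values}; neither is needed for Theorem~\ref{thm:A}.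

\section{Comass, flat tori and two unit balls}\label{sec:linear}

\subsection{Two-forms in dimension four}
Orient $\mathbb R^4$ by $\mathrm{vol}=dx_0\wedge dx_1\wedge dx_2\wedge dx_3$, write $dx_{ij}=dx_i\wedge dx_j$, and give $\Lambda^2\mathbb R^4$ the inner product in which the $dx_{ij}$, $i<j$, are orthonormal. The Hodge star is an involution of $\Lambda^2\mathbb R^4$. Its eigenspaces $\Lambda^+$ (self-dual forms) and $\Lambda^-$ (anti-self-dual forms) are orthogonal, and $\Lambda^\pm$ is spanned by
\[
dx_{01}\pm dx_{23},\qquad dx_{02}\pm dx_{31},\qquad dx_{03}\pm dx_{12}.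
\]
Writing $\alpha=\alpha_++\alpha_-$, we have
\begin{equation}\label{eq:wedge}
\alpha\wedge\beta=\langle\alpha,*\beta\rangle\,\mathrm{vol}=\bigl(\langle\alpha_+,\beta_+\rangle-\langle\alpha_-,\beta_-\rangle\bigr)\mathrm{vol}.
\end{equation}
The inner product identifies 2-vectors with 2-forms, so $\Lambda_2\mathbb R^4$ splits in the same way.

For a semidefinite form $S$ let $\operatorname{area}_S(u,w)$ be the square root of the Gram determinant of $u,w$. If $S\le S'$, then $\operatorname{area}_S\le\operatorname{area}_{S'}$, because the determinant is monotone on semidefinite matrices. The \emph{comass} of a 2-form $\alpha$ with respect to an inner product $g$ is the least $C$ with $|\alpha(u,w)|\le C\operatorname{area}_g(u,w)$ for all $u,w$; it is the maximum of $\langle\alpha,\xi\rangle$ over unit simple 2-vectors $\xi=u\wedge w$. In dimension four $\xi$ is simple if and only if $\xi\wedge\xi=0$, which by \eqref{eq:wedge} means $|\xi_+|=|\xi_-|$. So the unit simple 2-vectors are the $(a+b)/\sqrt2$ with unit vectors $a\in\Lambda^+$, $b\in\Lambda^-$, and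
\begin{equation}\label{eq:comass}
\operatorname{comass}(\alpha)=\frac{|\alpha_+|+|\alpha_-|}{\sqrt2}.
\end{equation}
The dual norm on $\Lambda_2\mathbb R^4$ is $\sqrt2\max(|\xi_+|,|\xi_-|)$.

\subsection{Closed forms and the stable norm}
Closed forms of small comass bound the stable norm from below.

\begin{lemma}\label{lem:calib}
Let $\psi$ be a smooth closed 2-form on $(M,g)$ with comass at most $C$ at every point. Then $|\langle[\psi],h\rangle|\le C\|h\|_g$ for all $h\in H_2(M,\mathbb R)$.
\end{lemma}

\begin{proof}
If $h$ is integral and the cycle $c$ represents $Nh$, then $N|\langle[\psi],h\rangle|=|\int_c\psi|\le C\operatorname{mass}_g(c)$. Take the infimum over $c$, divide by $N$ and let $N\to\infty$. Both sides are homogeneous and continuous in $h$, so the inequality extends to real classes.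
\end{proof}

Theorem~\ref{thm:A} needs only this lemma. Upper bounds for the stable norm use the converse, due to Federer \cite{federer}:
\begin{equation}\label{eq:federer}
\|h\|_g=\sup\bigl\{\langle[\varphi],h\rangle:\ \varphi\text{ smooth, closed, of comass at most }1\text{ everywhere}\bigr\}.
\end{equation}

\subsection{Two balls}
Let $v_k$ be the volume of the Euclidean unit $k$-ball. On $\mathbb R^k\times\mathbb R^k$ use the radii $s=|x|$, $t=|y|$; Lebesgue measure becomes $(kv_k)^2s^{k-1}t^{k-1}\,ds\,dt$. Since $\int_{s+t\le1}s^{k-1}t^{k-1}\,ds\,dt=(k-1)!^2/(2k)!$,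
\[
\bigl|\{\sqrt2\max(|x|,|y|)\le r\}\bigr|=\frac{v_k^2}{2^k}\,r^{2k},\qquad
\bigl|\{|x|+|y|\le r\}\bigr|=\frac{v_k^2}{\binom{2k}k}\,r^{2k}.
\]
In the $(s,t)$-quadrant the two unit balls are the square $[0,1/\sqrt2]^2$ and the triangle $s+t\le1$. Both have area $1/2$, so for $k=1$ the volumes agree. For larger $k$ the weight $s^{k-1}t^{k-1}$ favors the corner of the square that the triangle cuts off. For $k=3$ the ratio of the volumes is $\binom63/2^3=5/2$, and with $v_3=4\pi/3$,
\begin{equation}\label{eq:balls}
\bigl|\{\sqrt2\max(|x|,|y|)\le r\}\bigr|=\frac{2\pi^2}9\,r^6,\qquad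
\bigl|\{|x|+|y|\le r\}\bigr|=\frac{4\pi^2}{45}\,r^6 .
\end{equation}
Dividing $\pi^3/6$ by $2\pi^2/9$ and by $4\pi^2/45$ gives $3\pi/4$ and $15\pi/8$.

\begin{example}[flat tori]\label{ex:flat}
Let $M=\mathbb R^4/A\mathbb Z^4$ with the flat metric, of volume $V=|\det A|$. Then $H^2(M,\mathbb R)$ is the space of constant 2-forms and $H_2(M,\mathbb R)=\Lambda_2\mathbb R^4$. Averaging a closed form over translations keeps its class and does not increase the comass, so in \eqref{eq:federer} constant forms suffice, and $\|h\|=\sqrt2\max(|h_+|,|h_-|)$. The integral lattice is the image of $\Lambda_2\mathbb Z^4$, which has the orthonormal basis $e_i\wedge e_j$, under $\Lambda_2A$. Its Euclidean covolume is $|\det\Lambda_2A|=V^3$, since the eigenvalues of $\Lambda_2A$ are the products $a_ia_j$, $i<j$, of eigenvalues of $A$, and each $a_i$ occurs three times. By \eqref{eq:balls}, $|B|=\frac{2\pi^2}9V^{-3}$, and \eqref{eq:covol} gives $\operatorname{stsys}_{2,6}^6=\frac{3\pi}4V^3$. This is fact (i).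
\end{example}

From now on $T=\mathbb R^4/\mathbb Z^4$, with its flat metric $g_0$, and $H_2(T,\mathbb R)=\Lambda_2\mathbb R^4$ carries the Euclidean structure and the splitting $h=h_++h_-$ above. Theorem~\ref{thm:A} reduces to the following statement, proved in Section~\ref{sec:metrics}.

\begin{proposition}\label{prop:metrics}
There are an integer $m\ge1$ and smooth metrics $g_\varepsilon$ on $T$, $0<\varepsilon<1$, such that $\limsup_{\varepsilon\to0}\operatorname{Vol}(T,g_\varepsilon)\le2m^4$ and
\begin{equation}\label{eq:lower}
\|h\|_{g_\varepsilon}\ge\sqrt2\,m^2\bigl(|h_+|+|h_-|\bigr)\qquad\text{for all }h\in H_2(T,\mathbb R)\text{ and all }\varepsilon.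
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:metrics}]
By \eqref{eq:lower} the unit ball of $\|\cdot\|_{g_\varepsilon}$ lies in $\{|h_+|+|h_-|\le r\}$ with $r^6=1/(8m^{12})$. The lattice $\Lambda_2\mathbb Z^4$ has Euclidean covolume $1$, so \eqref{eq:balls} and \eqref{eq:covol} give $\operatorname{stsys}_{2,6}(T,g_\varepsilon)^6\ge\frac{15\pi}8\cdot8m^{12}$. Since $\limsup\operatorname{Vol}(T,g_\varepsilon)^3\le8m^{12}$,
\[
\liminf_{\varepsilon\to0}\ \frac{\operatorname{stsys}_{2,6}(T,g_\varepsilon)^2}{\operatorname{Vol}(T,g_\varepsilon)}\ge\Bigl(\frac{15\pi}8\Bigr)^{1/3},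
\]
and for given $c<(15\pi/8)^{1/3}$ any small $\varepsilon$ will do.
\end{proof}

\section{A model: separating the supports on a connected sum}\label{sec:model}

By Lemma~\ref{lem:calib}, a bound like \eqref{eq:lower} follows if the sum of a self-dual class and an anti-self-dual class, each represented with comass at most $1$, is again represented with comass at most $1$. For constant forms on a flat torus this fails as badly as possible: by \eqref{eq:comass} the comasses of $\alpha_+$ and $\alpha_-$ add. If the two representatives have disjoint supports, the comass of the sum is the maximum of the two. The price is that each form has only half of the volume to live in. The smallest case has one class of each sign.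

\begin{example}\label{ex:cp2}
Let $g_{FS}$ be the Fubini--Study metric on $\mathbb{CP}^2$, scaled so that the K\"ahler form $\omega$ has integral $1$ over a line. Then $\omega$ has comass $1$, since $|\omega(u,w)|=|g_{FS}(Ju,w)|\le1$ for orthonormal $u,w$ with equality for $w=Ju$, and the volume is $\int\omega^2/2=1/2$. Let $M=\mathbb{CP}^2\#\overline{\mathbb{CP}}{}^2$. The neck sphere divides $M$ into open sets $U_+$ and $U_-$. Fix $o\in\mathbb{CP}^2$ and choose smooth maps $f_\pm\colon M\to\mathbb{CP}^2$ that send $U_\pm$ diffeomorphically onto $\mathbb{CP}^2\setminus\{o\}$ and $M\setminus U_\pm$ to $o$; on a collar $S^3\times(-\delta,\delta)$ of the neck, $f_+(\vartheta,t)=\exp_o(e^{-1/t}\vartheta)$ for $t>0$. Together they form a map from $M$ to the wedge $\mathbb{CP}^2\vee\mathbb{CP}^2$. Put $S=f_+^*g_{FS}+f_-^*g_{FS}$ and $g_\varepsilon=S+\varepsilon g'$ for a fixed metric $g'$. As $\varepsilon\to0$, the volume of $g_\varepsilon$ tends to the volume of $S$, which is $\frac12+\frac12=1$. At each point at most one of $df_+,df_-$ is nonzero, so each of the four closed forms $\theta=\pm f_+^*\omega\pm f_-^*\omega$ satisfies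 $|\theta(u,w)|\le\operatorname{area}_S(u,w)\le\operatorname{area}_{g_\varepsilon}(u,w)$. Let $\ell_\pm$ be the class of the preimage in $U_\pm$ of a line missing $o$. These classes form a basis of $H_2(M,\mathbb Z)$ in which the intersection form is $x^2-y^2$, and Lemma~\ref{lem:calib} gives $\|x\ell_++y\ell_-\|_{g_\varepsilon}\ge|x|+|y|$.
\end{example}

This is the norm we want, at volume $1$. Here $k=1$ and the triangle gains nothing over the square; on the torus $k=3$ and the gain is $5/2$. But the torus does not split in this way. If $T=M_1\#M_2$, then one summand is simply connected, because $\mathbb Z^4$ is not a nontrivial free product; the punctured summand lifts to $\mathbb R^4$, where all intersection numbers vanish, and so its second Betti number is $0$. What survives of Example~\ref{ex:cp2} is the map to a wedge. Three things change.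

First, the two pieces must carry the classes in $\Lambda^+$ and in $\Lambda^-$ with representatives of constant norm. We use flat orbifolds $X_\pm=T/G_\pm$, where $G_\pm$ fixes exactly $\Lambda^\pm$ (Section~\ref{sec:orbifolds}). Second, the map $f\colon T\to X_+\vee X_-$ has degree $d>1$ on each piece. The volume of the pulled-back metric counts preimages without sign, whereas homology only controls the count with sign; we must build $f$ so that almost every point has exactly $d$ preimages (Section~\ref{sec:map}). Third, the target is singular, so we work with piecewise linear maps and smooth the metric and the forms at the end (Section~\ref{sec:metrics}).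

\begin{remark}\label{rem:product}
The gain lies entirely in passing from the product to the wedge. The two quotient maps give $p=(p_+,p_-)\colon T\to X_+\times X_-$, which pulls the product metric back to $2g_0$. By Example~\ref{ex:flat}, $\|h\|_{2g_0}=2\sqrt2\max(|h_+|,|h_-|)$, so $2g_0$ satisfies \eqref{eq:lower} with $m=1$, but its volume is $4$. Proposition~\ref{prop:metrics} keeps the lower bound and halves the volume.
\end{remark}

\section{Two simply connected flat orbifolds}\label{sec:orbifolds}

Identify $\mathbb R^4$ with the quaternions, $x=x_0+x_1i+x_2j+x_3k$. Let $G_-=\{\pm1,\pm L_i,\pm L_j,\pm L_k\}$ be the group of left multiplications by $\pm1,\pm i,\pm j,\pm k$, and let $G_+=\iota G_-\iota$ with $\iota(x)=\bar x$; since $\iota L_q\iota(x)=x\bar q$, this is the group of right multiplications. Both groups are isomorphic to $Q_8$, lie in $SO(4)$ and consist of signed permutation matrices, so they act on $T$ by orientation-preserving isometries fixing $0$. For $a\in\{+,-\}$ put $X_a=T/G_a$, with projection $p_a\colon T\to X_a$.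

\begin{lemma}\label{lem:invariants}
The $G_a$-invariant constant 2-forms are exactly those in $\Lambda^a$. Consequently $p_a^*H^2(X_a;\mathbb R)\subset\Lambda^a$, and $p_+^*y_+\cup p_-^*y_-=0$ for all $y_\pm\in H^2(X_\pm;\mathbb R)$.
\end{lemma}

\begin{proof}
The group $G_-$ is generated by $L_i$ and $L_j$. From $ix=-x_1+x_0i-x_3j+x_2k$ and $jx=-x_2+x_3i+x_0j-x_1k$ we read off that $L_i^*$ sends $dx_0,dx_1,dx_2,dx_3$ to $-dx_1,dx_0,-dx_3,dx_2$ and $L_j^*$ sends them to $-dx_2,dx_3,dx_0,-dx_1$. Hence
\[
\begin{array}{c|cccccc}
 & dx_{01}&dx_{23}&dx_{02}&dx_{31}&dx_{03}&dx_{12}\\ \hline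
L_i^*& dx_{01}&dx_{23}&-dx_{31}&-dx_{02}&-dx_{12}&-dx_{03}\\
L_j^*&-dx_{23}&-dx_{01}&dx_{02}&dx_{31}&-dx_{12}&-dx_{03}
\end{array}
\]
Both maps fix the three basis forms of $\Lambda^-$, and on the three basis forms of $\Lambda^+$ they act by the signs $(+,-,-)$ and $(-,+,-)$, which have no common fixed vector. So the invariants of $G_-$ are $\Lambda^-$. The isometry $\iota$ reverses orientation and therefore exchanges $\Lambda^+$ and $\Lambda^-$, so the invariants of $G_+$ are $\Lambda^+$. Since $p_a\circ\gamma=p_a$ for $\gamma\in G_a$, classes pulled back by $p_a$ are invariant elements of $H^2(T;\mathbb R)=\Lambda^2\mathbb R^4$. The last claim follows from \eqref{eq:wedge}.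
\end{proof}

\subsection*{Triangulation}
A \emph{flat simplex} in $T$ is the image of an affine simplex in $\mathbb R^4$ on which the projection to $T$ is injective. The cubes of side $1/3$ with vertices in $\frac13\mathbb Z^4$ embed in $T$ and form a regular cell structure, invariant under signed permutations. Its barycentric subdivision is a simplicial complex of flat simplices on which $G_+$ and $G_-$ act simplicially. After two more barycentric subdivisions the actions are regular \cite[Ch.~III]{bredon}. This gives what we need: $X_a$ is a finite simplicial complex whose simplices are the $G_a$-orbits of simplices of $T$, and $p_a$ is simplicial and maps each simplex isomorphically onto its image. All vertices in $T$ have rational coordinates, and $0$ is a vertex.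

Two simplices of $T$ over the same simplex of $X_a$ differ by an element of $G_a$, an orientation-preserving isometry. So each simplex of $X_a$ has a flat metric, compatible with faces, and each 4-simplex has a canonical orientation. An element of $G_a$ that preserves a 4-simplex of $T$ fixes it pointwise, because $p_a$ is injective on it; fixing an open set, it is the identity. Hence each 4-simplex of $X_a$ has exactly $8$ preimages. Let $[T]$ and $[X_a]$ be the sums of all oriented 4-simplices. Then $p_{a*}[T]=8[X_a]$ as chains, so $[X_a]$ is a cycle (chain groups are torsion-free), and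
\begin{equation}\label{eq:degree8}
p_{a*}[T]=8[X_a],\qquad\operatorname{Vol}(X_a)=\tfrac18 .
\end{equation}

\begin{lemma}\label{lem:sc}
The complexes $X_+$ and $X_-$ are simply connected.
\end{lemma}

\begin{proof}
A loop in $X_a$ based at $p_a(0)$ is homotopic to an edge loop. It lifts edge by edge to an edge path in $T$ starting at $0$: given an edge $e$ and a lift of its initial vertex, take any edge over $e$ and move it by an element of $G_a$ so that it starts at that lift. The lifted path ends in $p_a^{-1}(p_a(0))=\{0\}$. So $\pi_1(T,0)\to\pi_1(X_a,p_a(0))$ is onto. The group $\pi_1(T,0)$ is generated by the loops $t\mapsto te_i$, $0\le t\le1$. Since $-1\in G_a$, we have $p_a(te_i)=p_a(-te_i)=p_a((1-t)e_i)$. The image of each generator is therefore a path followed by its reverse, which is null-homotopic.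
\end{proof}

\section{A map to the wedge with geometric degree}\label{sec:map}

Let $W=X_+\vee X_-$ be the wedge at the vertices $p_\pm(0)$. It is a simply connected simplicial complex of dimension $4$ and a subcomplex of the CW complex $Y=X_+\times X_-$. Let $\operatorname{pr}_a\colon Y\to X_a$ be the projections and $W^{(3)}$ the 3-skeleton of $W$. A \emph{homothety} from a flat 4-simplex $\sigma\subset T$ onto a 4-simplex of $X_a$ means a map $x\mapsto\lambda x+v$, $\lambda>0$, from a lift of $\sigma$ onto a lift to $\mathbb R^4$ of that simplex, followed by the projection to $X_a$. It preserves orientation.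

\begin{proposition}\label{prop:map}
There are an integer $m\ge1$, a triangulation $K$ of $T$ by flat simplices, a subdivision $W'$ of $W$, a simplicial map $f\colon K\to W'$, and disjoint flat 4-simplices $\sigma_1,\dots,\sigma_D\subset T$, each a union of simplices of $K$, such that with $d=8m^4$:
\begin{itemize}
\item[(a)] $f|_{\sigma_l}$ is a homothety onto a 4-simplex $\sigma(l)$ of $W$, and every 4-simplex of $W$ equals $\sigma(l)$ for exactly $d$ values of $l$;
\item[(b)] $f$ maps $T'=T\setminus\bigcup_l\operatorname{int}\sigma_l$ into $W^{(3)}$;
\item[(c)] $(\operatorname{pr}_a\circ f)^*=m^2p_a^*$ on $H^2(X_a;\mathbb R)$ for $a=\pm$.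
\end{itemize}
\end{proposition}

The proof has three steps: push a map $T\to Y$ into the wedge, rebuild it on the top cell so that no preimages cancel, and make it simplicial. The first two steps rest on one consequence of the relative Hurewicz theorem. Let $Q=[0,1]^4$.

\begin{lemma}\label{lem:hurewicz}
Let $(Y_1,A)$ be a CW pair with $Y_1$ and $A$ simply connected and $H_n(Y_1,A)=0$ for $n\le3$.
\begin{itemize}
\item[(1)] Every map from a CW complex to $Y_1$ is homotopic to one that sends the 3-skeleton into $A$.
\item[(2)] Two maps $(Q,\partial Q)\to(Y_1,A)$ that send $[Q,\partial Q]$ to the same class in $H_4(Y_1,A)$ are homotopic as maps of pairs.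
\item[(3)] A map $(Q,\partial Q)\to(Y_1,A)$ that sends $[Q,\partial Q]$ to $0$ is homotopic rel $\partial Q$ to a map into $A$.
\end{itemize}
\end{lemma}

\begin{proof}
The relative Hurewicz theorem says that under these hypotheses $\pi_n(Y_1,A)=0$ for $n\le3$ and the Hurewicz map $\pi_4(Y_1,A)\to H_4(Y_1,A)$ is an isomorphism. A map $(D^n,\partial D^n)\to(Y_1,A)$ is zero in $\pi_n(Y_1,A)$ if and only if it is homotopic rel $\partial D^n$ to a map into $A$. This gives (3), and it gives (1) by induction over the cells of dimension at most $3$ and the homotopy extension property. For (2), since $A$ is path connected, both maps are homotopic as maps of pairs to maps sending a corner of $Q$ to one base point. This does not change the homology classes, and the Hurewicz map is injective.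
\end{proof}

Give $T$ the product CW structure with one 4-cell, with characteristic map $q\colon Q\to T$ and 3-skeleton $T^{(3)}=q(\partial Q)$. Then $q_*[Q,\partial Q]$ is the image of $[T]$ in $H_4(T,T^{(3)})$.

\subsection*{Step 1: from the product to the wedge}
We have $Y/W=X_+\wedge X_-$, and $\tilde H_n(X_\pm)=0$ for $n\le1$ by Lemma~\ref{lem:sc}. In the K\"unneth formula for the smash product the tensor terms start in degree $4$ and the torsion terms in degree $5$. Hence $H_n(Y,W)=0$ for $n\le3$ and $H_4(Y,W)\cong H_2(X_+)\otimes H_2(X_-)$, and Lemma~\ref{lem:hurewicz} applies to $(Y,W)$. The only obstruction to deforming $p=(p_+,p_-)\colon T\to Y$ into $W$ is the image $o(p)$ of $p_*[T]$ in $H_4(Y,W)$.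

This obstruction is torsion. Indeed, $H^4(Y,W;\mathbb Q)$ is spanned by the cross products $y_+\times y_-$ with $y_\pm\in H^2(X_\pm;\mathbb Q)$, and
\[
\langle y_+\times y_-,o(p)\rangle=\langle p_+^*y_+\cup p_-^*y_-,[T]\rangle=0
\]
by Lemma~\ref{lem:invariants}. Choose $m\ge1$ with $m\,o(p)=0$. A torsion obstruction can be removed because the torus has self-maps that act by scalars: multiplication by $m$ defines $\mu_m\colon T\to T$, of degree $m^4$, acting on $H^2$ as $m^2$. These are the powers by which volumes and areas scale under a dilation by $m$, so nothing is lost in the ratio we study. Put $P=p\circ\mu_m$. The image of $P_*[T]=m^4p_*[T]$ in $H_4(Y,W)$ is $0$.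

By Lemma~\ref{lem:hurewicz}(1), $P$ is homotopic to a map $P'$ with $P'(T^{(3)})\subset W$. The class $(P'q)_*[Q,\partial Q]$ is the image of $P'_*[T]=P_*[T]$, which is $0$, so by (3) the map $P'q$ is homotopic rel $\partial Q$ to a map into $W$. This homotopy descends to $T$ and gives $f_0\colon T\to W$ homotopic to $P$ in $Y$. By cellular approximation in $W$ we may assume $f_0(T^{(3)})\subset W^{(3)}$.

As $W$ has dimension $4$, $H_4(W)$ is the group of simplicial 4-cycles $Z_4(X_+)\oplus Z_4(X_-)$, a subgroup of the chain group $C_4(W)=H_4(W,W^{(3)})$, and the two components are computed by $\operatorname{pr}_\pm$. Since $\operatorname{pr}_a f_0\simeq p_a\mu_m$, \eqref{eq:degree8} gives $f_{0*}[T]=d([X_+]+[X_-])$ with $d=8m^4$. Therefore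
\begin{equation}\label{eq:f0class}
(f_0q)_*[Q,\partial Q]=d\sum_\sigma[\sigma]\quad\text{in }H_4(W,W^{(3)})=C_4(W),
\end{equation}
the sum over all oriented 4-simplices $\sigma$ of $W$.

\subsection*{Step 2: removing the cancellation}
By \eqref{eq:f0class}, $f_0$ covers each 4-simplex $d$ times when preimages are counted with sign. To get exactly $d$ preimages we keep $f_0$ on $T^{(3)}$ and replace it on the 4-cell by a model map that has this property by construction. The model fits because of Lemma~\ref{lem:hurewicz}(2), applied to $(W,W^{(3)})$: the skeleton $W^{(3)}$ is simply connected since attaching 4-cells does not change $\pi_1$, and $H_n(W,W^{(3)})=0$ for $n\le3$. This is the second use of Lemma~\ref{lem:sc}. Without it $\pi_4(W,W^{(3)})$ would be the group of 4-chains of the universal cover of $W$, and \eqref{eq:f0class} would not determine the map on the 4-cell.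

Let $D$ be $d$ times the number of 4-simplices of $W$. Cut $Q$ into the slabs $Q_l=\{\frac{l-1}D\le x_0\le\frac lD\}$, $1\le l\le D$, and assign to each $l$ a 4-simplex $\sigma(l)$ of $W$ so that every 4-simplex is assigned exactly $d$ times. Choose a small simplex $\sigma_l\subset\operatorname{int}Q_l$ with a homothety onto $\sigma(l)$, and let $F|_{\sigma_l}$ be this homothety. We extend $F$ over $Q_l\setminus\operatorname{int}\sigma_l$ with values in $W^{(3)}$, so that the extensions agree on the common faces of the slabs. Rays from an interior point of the convex set $\sigma_l$ identify $Q_l\setminus\operatorname{int}\sigma_l$ with $\partial Q_l\times[0,1]$, with $\partial\sigma_l$ corresponding to $\partial Q_l\times0$; an extension is thus a homotopy in $W^{(3)}$ starting at the given map $\partial Q_l\times0\to\partial\sigma(l)$. Fix a vertex $w_0$ of $W$ and let $J_l$ be the union of all 3-faces of $Q_l$ except the one in $\{x_3=1\}$. It is a 3-disc and $W^{(3)}$ is path connected, so the given map restricted to $J_l$ is homotopic in $W^{(3)}$ to the constant $w_0$. By the homotopy extension property for $(\partial Q_l,J_l)$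 this homotopy extends to $\partial Q_l$. The resulting $F$ sends $J_l$ to $w_0$, and the common faces $\{x_0=l/D\}$ lie in $J_l$ and $J_{l+1}$. We obtain a continuous map $F\colon(Q,\partial Q)\to(W,W^{(3)})$ that sends $Q'=Q\setminus\bigcup_l\operatorname{int}\sigma_l$ into $W^{(3)}$.

The image of $[Q,\partial Q]$ in $H_4(Q,Q')=\bigoplus_lH_4(\sigma_l,\partial\sigma_l)$ is $\sum_l[\sigma_l,\partial\sigma_l]$. Homotheties preserve orientation, so $F_*[Q,\partial Q]=\sum_l[\sigma(l)]=d\sum_\sigma[\sigma]$, the class in \eqref{eq:f0class}. By Lemma~\ref{lem:hurewicz}(2), $F$ and $f_0q$ are homotopic as maps of pairs; in particular $F|_{\partial Q}\simeq f_0q|_{\partial Q}$ in $W^{(3)}$.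

Now put a scaled copy of $F$ on a smaller concentric cube in $Q$, and on the collar between the two cubes, a copy of $\partial Q\times[0,1]$, put this homotopy. The result agrees with $f_0q$ on $\partial Q$ and so descends to a map $f_1\colon T\to W$. Call the scaled simplices $\sigma_l$ again. Then $f_1$ satisfies (a) and (b), and $f_1=f_0$ on $T^{(3)}\subset T'$.

\subsection*{Step 3: making the map simplicial}
On $T'$ the map $f_1$ is only continuous. We need it to be Lipschitz, with a differential of rank at most $3$, and we must not change it on the $\sigma_l$. This calls for a relative form of simplicial approximation. We use three facts about finite simplicial complexes.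
\begin{itemize}
\item[(PL1)] A map $|L_0|\to|M_0|$ that sends each simplex of $L_0$ affinely into a simplex of $M_0$ is simplicial with respect to suitable subdivisions of $L_0$ and $M_0$.
\item[(PL2)] A subdivision of a subcomplex extends to a subdivision of the complex: treat the remaining simplices in order of dimension, coning the subdivided boundary from the barycenter.
\item[(PL3)] (Zeeman \cite{zeeman}.) If $\phi\colon|K_1|\to|M|$ is continuous and is simplicial on a subcomplex $L\subset K_1$, then there are a subdivision of $K_1$ that still contains $L$ as a subcomplex and a simplicial map from it to $M$ that agrees with $\phi$ on $L$ and is homotopic to $\phi$ rel $|L|$.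
\end{itemize}

We first triangulate $T'$ by flat simplices. The simplices of $X_a$ lift to simplices with rational vertices, and homotheties preserve the directions of hyperplanes, so each facet of a $\sigma_l$ lies in a hyperplane $\{n\cdot x=t\}$ with $n\in\mathbb Z^4$. Its $\mathbb Z^4$-translates are among the hyperplanes $\{n\cdot x=t+j\}$, $j\in\mathbb Z$. So the translates of all facet hyperplanes, together with the hyperplanes $x_i\in\frac13\mathbb Z$, form a locally finite periodic arrangement. Its cells are convex polytopes contained in cubes of side $1/3$, and they give a finite regular cell structure on $T$ in which each $\sigma_l$ and each face of $\sigma_l$ is a union of cells. A barycentric subdivision is a triangulation of $T$ by flat simplices; let $K_0$ be the subcomplex triangulating $T'$ and $L_0\subset K_0$ the subcomplex triangulating $\partial T'=\bigsqcup_l\partial\sigma_l$.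

Each simplex of $L_0$ lies in a face of some $\sigma_l$ and is mapped affinely into a face of $\sigma(l)$. By (PL1), $f_1|_{\partial T'}$ is simplicial from a subdivision $L$ of $L_0$ to a subdivision $M$ of $W^{(3)}$. Extend $L$ to a subdivision $K_1$ of $K_0$ by (PL2). By (PL3), applied to $f_1|_{T'}\colon T'\to W^{(3)}$, there are a subdivision $K_2$ of $K_1$ containing $L$ and a simplicial map $K_2\to M$ homotopic to $f_1|_{T'}$ in $W^{(3)}$ rel $\partial T'$. Let $f$ be this map on $T'$ and $f_1$ on the $\sigma_l$. Let $W'$ consist of $M$ and, in each 4-simplex $\sigma$ of $W$, the cone over $M|_{\partial\sigma}$ from the barycenter; let $K$ consist of $K_2$ and, in each $\sigma_l$, the cone over $L|_{\partial\sigma_l}$ from the barycenter. The homothety $f|_{\sigma_l}$ maps $L|_{\partial\sigma_l}$ isomorphically onto $M|_{\partial\sigma(l)}$ and barycenter to barycenter, hence cone simplices affinely onto cone simplices. So $f\colon K\to W'$ is simplicial, and (a) and (b) hold.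

For (c), note that on $T^{(3)}$ the map $f$ is homotopic to $f_1=f_0$, and $f_0\simeq P$ in $Y$. So $\operatorname{pr}_af$ and $p_a\mu_m$ are homotopic on $T^{(3)}$. The restriction $H^2(T;\mathbb R)\to H^2(T^{(3)};\mathbb R)$ is injective because $H^2(T,T^{(3)};\mathbb R)=0$. Hence $(\operatorname{pr}_af)^*=\mu_m^*p_a^*=m^2p_a^*$. This proves Proposition~\ref{prop:map}. \qed

\section{The metrics and their stable norms}\label{sec:metrics}

We prove Proposition~\ref{prop:metrics} with the data of Proposition~\ref{prop:map}. Let $Z$ be the 3-skeleton of $K$, a closed null set in $T$.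

\subsection{The metrics}
Each 4-simplex $\tau$ of $K$ is mapped affinely into a simplex of $W$. Let $S$ be the pullback of the flat metric of that simplex; it is a constant semidefinite form on $\operatorname{int}\tau$. As $K$ is finite, there is $C$ with $S\le Cg_0$ on $T\setminus Z$. The form $S$ is degenerate on $T'$ and jumps across $Z$. Adding $\varepsilon g_0$ cures the first defect. For the second we replace $S$ near $Z$ by a smooth metric that dominates it, on a set of small volume. For $0<\varepsilon<1$ choose a smooth $\phi_\varepsilon\colon T\to[0,1]$ equal to $1$ on a neighborhood of $Z$ with $\operatorname{Vol}_{g_0}(\operatorname{supp}\phi_\varepsilon)<\varepsilon$, and set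
\[
g_\varepsilon=(1-\phi_\varepsilon)(S+\varepsilon g_0)+\phi_\varepsilon\,(C+1)g_0 .
\]
Near $Z$ this is $(C+1)g_0$, and off $Z$ it is a smooth convex combination of two positive definite forms that lie between $S$ and $(C+1)g_0$. So $g_\varepsilon$ is a smooth Riemannian metric with $S\le g_\varepsilon\le(C+1)g_0$ off $Z$. Taking determinants and integrals with respect to $g_0$,
\[
\operatorname{Vol}(T,g_\varepsilon)\le\int_{T\setminus Z}\sqrt{\det(S+\varepsilon g_0)}+(C+1)^2\varepsilon\ \longrightarrow\ \int_{T\setminus Z}\sqrt{\det S}\qquad(\varepsilon\to0).
\]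
A 4-simplex of $K$ in $T'$ is mapped onto a simplex of $W'$ contained in $W^{(3)}$, so $\det S=0$ there. The integral over $\sigma_l$ is $\operatorname{Vol}\sigma(l)$. By Proposition~\ref{prop:map}(a) and \eqref{eq:degree8} the limit is $d(\operatorname{Vol}X_++\operatorname{Vol}X_-)=8m^4\cdot\frac14=2m^4$.

\subsection{The forms}
Fix constant forms $\alpha_\pm\in\Lambda^\pm$ with $|\alpha_\pm|\le\sqrt2$; by \eqref{eq:comass} each has comass at most $1$. We show that for each $\varepsilon$ and each $\delta>0$ the class $m^2[\alpha_++\alpha_-]$ contains a smooth closed form of $g_\varepsilon$-comass at most $1+\delta$. As in Example~\ref{ex:cp2}, the form is a pullback by $f$, now piecewise constant, and we smooth it by convolution. To identify the class of the smoothed form we need a primitive of the difference with the constant form.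

A \emph{compatible family} of $k$-forms on a simplicial complex assigns to each simplex $s$ a smooth $k$-form on $s$ whose pullback to every face of $s$ is the form assigned to that face. By Lemma~\ref{lem:invariants}, $\alpha_a$ is $G_a$-invariant, so its pullback to a simplex of $T$ defines a constant form on the image simplex in $X_a$, independent of the lift and of comass at most $1$. These forms make up a compatible family $\bar\alpha_a$ on $X_a$. Together $\bar\alpha_+$ and $\bar\alpha_-$ give a compatible family $\bar\alpha$ of constant 2-forms on $W$, and by restriction on $W'$. Let $\theta=f^*\bar\alpha$, a compatible family of constant 2-forms on $K$. Through its values on the 4-simplices, $\theta$ is a bounded measurable 2-form on $T$.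

\emph{Comass.} Each 4-simplex $\tau$ of $K$ maps into a single simplex of $X_+$ or of $X_-$, so only one of the two forms is seen on $\tau$; this is where the wedge is used. On $\operatorname{int}\tau$,
\begin{equation}\label{eq:thetacomass}
|\theta(u,w)|=|\bar\alpha(f_*u,f_*w)|\le\operatorname{area}_S(u,w)\le\operatorname{area}_{g_\varepsilon}(u,w).
\end{equation}

\emph{Simplicial class.} A compatible family $\omega$ of constant 2-forms defines the simplicial cochain $c_\omega(s)=\int_s\omega$, which is a cocycle by Stokes' theorem on each 3-simplex. Integrals add under subdivision, so the class of $c_\omega$ does not change when the complex is subdivided. If $\omega$ comes from a constant form on $T$ and a triangulation by flat simplices, then $c_\omega$ represents the de Rham class of that form, by de Rham's theorem. Let $y_a\in H^2(X_a;\mathbb R)$ be the class of $c_{\bar\alpha_a}$. Since $p_a$ is simplicial and pulls $\bar\alpha_a$ back to $\alpha_a$, we have $p_a^*y_a=[\alpha_a]$. The cocycle $c_{\bar\alpha}$ represents $\operatorname{pr}_+^*y_++\operatorname{pr}_-^*y_-$ in $H^2(W;\mathbb R)$. The cochain $c_\theta$ is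 the pullback of $c_{\bar\alpha}$ under the simplicial map $f\colon K\to W'$: both give $\int_{f(s)}\bar\alpha$ if $f$ is injective on the 2-simplex $s$ and $0$ otherwise. By Proposition~\ref{prop:map}(c), $[c_\theta]=m^2[\alpha_++\alpha_-]$. Hence for the compatible family
\[
\theta'=\theta-m^2(\alpha_++\alpha_-)
\]
there is a simplicial 1-cochain $b$ on $K$ with $\int_s\theta'=b(\partial s)$ for all oriented 2-simplices $s$.

\emph{A primitive.} On a simplex with vertices $v_i$ and barycentric coordinates $t_i$ put
\[
\beta=\sum_{i<j}b(v_iv_j)\,(t_i\,dt_j-t_j\,dt_i).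
\]
Each term is unchanged when $i$ and $j$ are exchanged, so the order of the vertices does not matter. On the face $t_k=0$ the terms containing $k$ pull back to $0$, so $\beta$ is a compatible family. On the edge from $v_0$ to $v_1$, with $t_1=t$ and $t_0=1-t$, we get $t_0\,dt_1-t_1\,dt_0=dt$, so $\int_e\beta=b(e)$ for every edge $e$. The form $d\beta=\sum_{i<j}2b(v_iv_j)\,dt_i\wedge dt_j$ is constant on each simplex, and $\int_sd\beta=\int_{\partial s}\beta=b(\partial s)=\int_s\theta'$ for every 2-face $s$. A constant 2-form $\omega$ on a simplex is determined by its integrals over the faces $v_0v_jv_k$, which equal $\frac12\omega(v_j-v_0,v_k-v_0)$. Therefore $d\beta=\theta'$ on every simplex of $K$.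

This identity holds in the weak sense across $Z$. For a smooth 2-form $\gamma$ on $T$,
\[
\int_T\theta'\wedge\gamma-\int_T\beta\wedge d\gamma=\sum_\tau\int_\tau d(\beta\wedge\gamma)=\sum_\tau\int_{\partial\tau}\beta\wedge\gamma=0,
\]
because each 3-simplex is a face of two 4-simplices, which induce opposite orientations on it, and the pullbacks of $\beta$ from the two sides agree.

\emph{Smoothing.} Let $\rho_\eta\ge0$ be a smooth even function on the group $T$ with integral $1$, supported in the ball of radius $\eta$ about $0$. For a bounded measurable form $\omega$ let $\omega_\eta(x)=\int_T\rho_\eta(y)\,\omega(x-y)\,dy$, coefficientwise in the coordinates $x_i$. It is smooth; $\int\omega_\eta\wedge\gamma=\int\omega\wedge\gamma_\eta$ since $\rho_\eta$ is even; and $(d\gamma)_\eta=d(\gamma_\eta)$ for smooth $\gamma$. So for every smooth 2-form $\gamma$,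
\[
\int\theta'_\eta\wedge\gamma=\int\theta'\wedge\gamma_\eta=\int\beta\wedge d\gamma_\eta=\int\beta_\eta\wedge d\gamma=\int d\beta_\eta\wedge\gamma ,
\]
that is, $\theta'_\eta=d\beta_\eta$. Constant forms are unchanged by convolution, so $\theta_\eta=m^2(\alpha_++\alpha_-)+d\beta_\eta$ is a smooth closed form in the class $m^2[\alpha_++\alpha_-]$. Fix $\varepsilon$ and $\delta>0$. By uniform continuity of $g_\varepsilon$ there is $\eta$ with $g_\varepsilon(x-y)\le(1+\delta)g_\varepsilon(x)$ for all $x$ and $|y|\le\eta$. By \eqref{eq:thetacomass}, for almost all such $y$ the form $\theta(x-y)$ has comass at most $1+\delta$ with respect to $g_\varepsilon(x)$. The comass is a norm and $\theta_\eta(x)$ is an average of these forms, so the same bound holds for $\theta_\eta(x)$.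

\subsection{Conclusion}
Lemma~\ref{lem:calib} gives $m^2\langle\alpha_++\alpha_-,h\rangle\le(1+\delta)\|h\|_{g_\varepsilon}$. Let $\delta\to0$ and choose $\alpha_\pm$ of norm $\sqrt2$ in the direction of $h_\pm$. This is \eqref{eq:lower}. Proposition~\ref{prop:metrics}, and with it Theorem~\ref{thm:A}, is proved. \qed

\section{The upper bound}\label{sec:upper}

Let $g$ be a smooth metric on $M=T^4$ and $V=\operatorname{Vol}(M,g)$. By \eqref{eq:covol}, Theorem~\ref{thm:B} says that
\begin{equation}\label{eq:goalB}
|B|>\frac{4\pi^2}{45}\,V^{-3}.
\end{equation}
We need upper bounds for the stable norm in coordinates in which the lattice has covolume $1$. Harmonic forms provide both.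

\subsection{Harmonic coordinates on homology}
By Hodge theory each class in $H^2(M,\mathbb R)$ has a unique harmonic representative, and the star operator of $g$ preserves harmonic 2-forms. So the space of harmonic 2-forms is the sum of its self-dual and anti-self-dual parts, on which the intersection form $\int_M\psi\wedge\psi'$ is, by \eqref{eq:wedge}, plus and minus the $L^2$ inner product. This form does not depend on $g$, and constant forms on the flat torus show that it has signature $(3,3)$. Let $\omega^\pm_1,\omega^\pm_2,\omega^\pm_3$ be $L^2$-orthonormal bases of the two parts. To $(x,y)\in\mathbb R^3\times\mathbb R^3$ assign the form $\psi=\sum x_i\omega^+_i+\sum y_j\omega^-_j$ and the Poincar\'e dual class $h\in H_2(M,\mathbb R)$, defined by $\langle[\varphi],h\rangle=\int_M\varphi\wedge\psi$. In these coordinates the intersection form is $|x|^2-|y|^2$, with matrix $J=\operatorname{diag}(1,1,1,-1,-1,-1)$. If the columns of $E$ are a basis of the integral lattice, then $\det(E^TJE)=\pm1$, since the form is unimodular by Poincar\'e duality; so $|\det E|=1$. Thus the measure $|\cdot|$ in \eqref{eq:covol} is the standard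 Lebesgue measure on $\mathbb R^6$.

Let $\Gamma^\pm=(\langle\omega^\pm_i,\omega^\pm_j\rangle)$ be the pointwise Gram matrices, smooth semidefinite matrix functions on $M$ with
\begin{equation}\label{eq:trace}
\int_M\operatorname{tr}\Gamma^+\,d\mathrm{vol}=\int_M\operatorname{tr}\Gamma^-\,d\mathrm{vol}=3 .
\end{equation}
Then $|\psi_+|^2=x^T\Gamma^+x$ and $|\psi_-|^2=y^T\Gamma^-y$. If $\varphi$ has comass at most $1$, then \eqref{eq:wedge} and \eqref{eq:comass} give pointwise
\[
\varphi\wedge\psi\le\bigl(|\varphi_+|+|\varphi_-|\bigr)\max(|\psi_+|,|\psi_-|)\,\mathrm{vol}\le\sqrt2\max(|\psi_+|,|\psi_-|)\,\mathrm{vol}.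
\]
By \eqref{eq:federer},
\begin{equation}\label{eq:N}
\|(x,y)\|_g\le N(x,y):=\sqrt2\int_M\max\Bigl(\sqrt{x^T\Gamma^+x},\sqrt{y^T\Gamma^-y}\Bigr)d\mathrm{vol}.
\end{equation}

\begin{remark}\label{rem:conformal}
Formula \eqref{eq:N} shows what conformal flatness does. Let $g=e^{2\phi}g_1$ with $g_1$ flat of volume $1$. The star operator on 2-forms in dimension four is conformally invariant, so the $\omega_i^\pm$ can be taken constant and orthonormal for $g_1$, and $\Gamma^+=\Gamma^-=e^{-4\phi}I$. Then $N=\sqrt2\max(|x|,|y|)\int e^{2\phi}\,d\mathrm{vol}_{g_1}\le\sqrt{2V}\max(|x|,|y|)$ by the Cauchy--Schwarz inequality, strictly unless $\phi$ is constant. With \eqref{eq:balls} and \eqref{eq:covol} this is fact (ii). For a general metric we use no relation between $\Gamma^+$ and $\Gamma^-$ beyond \eqref{eq:trace}. If $\Gamma^+$ and $\Gamma^-$ were $\frac2VI$ on complementary halves of the volume and $0$ elsewhere, $N$ would be $\sqrt V(|x|+|y|)$, whose unit ball has the volume on the right of \eqref{eq:goalB}.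
\end{remark}

\subsection{Averaging over homology}
No pointwise comparison of $N$ with $\sqrt V(|x|+|y|)$ is available: for a flat metric $N$ is larger on the subspace $y=0$. We compare on average. For any norm on $\mathbb R^6$ with unit ball $B'$,
\begin{equation}\label{eq:laplace}
\int_{\mathbb R^6}e^{-\|z\|}\,dz=\int_0^\infty e^{-t}\,|tB'|\,dt=6!\,|B'|,
\end{equation}
so the volume of the ball is an integral of an exponential, and Jensen's inequality bounds it below in terms of the mean of the norm under any probability measure. We take the measure whose density is proportional to $e^{-\sqrt V(|x|+|y|)}$, since for it Jensen's inequality is sharp at the expected extremal norm. Under this measure the radii $\sqrt V|x|$ and $\sqrt V|y|$ have density $\frac12t^2e^{-t}$. The following lemma carries out the radial average. It bounds the maximum in \eqref{eq:N} by the square root of a quadratic expression, which \eqref{eq:trace} controls, and it is sharp exactly when one of the two terms vanishes.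

\begin{lemma}\label{lem:max}
Let $a,b$ be independent random variables with density $\frac12t^2e^{-t}$ on $(0,\infty)$. For $\lambda,\mu\ge0$,
\[
\mathbb E\max(\lambda a,\mu b)\le3\sqrt{\lambda^2+\mu^2},
\]
with equality if and only if $\lambda\mu=0$.
\end{lemma}

\begin{proof}
If $\lambda\mu=0$, equality holds since $\mathbb Ea=\mathbb Eb=3$. Let $\lambda,\mu>0$; exchanging $a$ and $b$, we may assume $\mu\le\lambda$, so that $u=\mu/(\lambda+\mu)\in(0,\frac12]$. Write $a=rw$, $b=r(1-w)$ with $r>0$, $0<w<1$. The Jacobian is $r$, so $(r,w)$ has density
\[
\tfrac14r^5e^{-r}w^2(1-w)^2=\tfrac1{120}r^5e^{-r}\cdot30w^2(1-w)^2 .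
\]
Thus $r$ and $w$ are independent, $\mathbb Er=6$ and $\mathbb Ew=\frac12$. We have
\[
\max(\lambda a,\mu b)=r\bigl[\lambda w+(\mu(1-w)-\lambda w)_+\bigr]=r\bigl[\lambda w+(\lambda+\mu)(u-w)_+\bigr],
\]
and since $\int_0^u(u-t)t^n\,dt=u^{n+2}/((n+1)(n+2))$,
\[
\mathbb E(u-w)_+=30\int_0^u(u-t)(t^2-2t^3+t^4)\,dt=\tfrac52u^4-3u^5+u^6 .
\]
With $k(u)=u(5-6u+2u^2)$ this yields
\[
\frac{\mathbb E\max(\lambda a,\mu b)}{3(\lambda+\mu)}=1-u+u^3k,\qquad\frac{\sqrt{\lambda^2+\mu^2}}{\lambda+\mu}=\sqrt{(1-u)^2+u^2}.
\]
Squaring, subtracting $(1-u)^2$ and dividing by $u^2$, we must show $2u(1-u)k+u^4k^2<1$. On $[0,\frac12]$ the derivative $k'=5-12u+6u^2$ is decreasing, so $k'\ge k'(\frac12)=\frac12>0$ and $0\le k\le k(\frac12)=\frac54$. With $u(1-u)\le\frac14$ and $u^4\le\frac1{16}$,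
\[
2u(1-u)k+u^4k^2\le\tfrac58+\tfrac{25}{256}<1.\qedhere
\]
\end{proof}

The factor $t^2$ in the density comes from the dimension $3$ of the two subspaces, and the lemma depends on it. For the density $e^{-t}$, which corresponds to dimension $1$, the minimum of $a$ and $b$ has mean $\frac12$, so $\mathbb E\max(a,b)=\frac32>\sqrt2$, and the analogous inequality fails.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa=\sqrt V$ and let $\mathbb P$ be the probability measure on $\mathbb R^3\times\mathbb R^3$ with density $Z_0^{-1}e^{-\kappa(|x|+|y|)}$. By \eqref{eq:laplace} and \eqref{eq:balls}, $Z_0=6!\,\frac{4\pi^2}{45}V^{-3}$. Write $x=|x|\xi$, $y=|y|\zeta$. In polar coordinates the density factors: $a=\kappa|x|$ and $b=\kappa|y|$ are distributed as in Lemma~\ref{lem:max}, $\xi$ and $\zeta$ are uniform on $S^2$, and all four are independent. In particular $\mathbb E[\kappa(|x|+|y|)]=6$, and $\mathbb E(\xi^T\Gamma\xi)=\frac13\operatorname{tr}\Gamma$ for a symmetric matrix $\Gamma$, since $\mathbb E\xi_i\xi_j=\frac13\delta_{ij}$. At each point of $M$ apply Lemma~\ref{lem:max} with $\lambda^2=\xi^T\Gamma^+\xi$ and $\mu^2=\zeta^T\Gamma^-\zeta$,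 then Jensen's inequality for the square root, then the Cauchy--Schwarz inequality on $M$ with \eqref{eq:trace}:
\begin{equation}\label{eq:chain}
\begin{aligned}
\mathbb EN&\le\frac{3\sqrt2}\kappa\int_M\mathbb E\sqrt{\xi^T\Gamma^+\xi+\zeta^T\Gamma^-\zeta}\;d\mathrm{vol}\\
&\le\frac{3\sqrt2}\kappa\int_M\sqrt{\frac{\operatorname{tr}\Gamma^++\operatorname{tr}\Gamma^-}3}\;d\mathrm{vol}
\le\frac{3\sqrt2}\kappa\,\sqrt V\,\sqrt{\frac63}=6 .
\end{aligned}
\end{equation}
By \eqref{eq:laplace}, \eqref{eq:N} and Jensen's inequality for the exponential,
\[
6!\,|B|=\int e^{-\|z\|_g}\,dz\ge\int e^{-N}\,dz=Z_0\,\mathbb E\,e^{\kappa(|x|+|y|)-N}\ge Z_0\,e^{6-\mathbb EN}\ge Z_0 .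
\]
This is \eqref{eq:goalB} with $\ge$ in place of $>$.

Suppose that equality holds. Then $\mathbb EN=6$, and \eqref{eq:chain} is an equality throughout. Equality in the Cauchy--Schwarz inequality makes the continuous function $\operatorname{tr}\Gamma^++\operatorname{tr}\Gamma^-$ constant, equal to $6/V>0$. The deficit $3\sqrt{\lambda^2+\mu^2}-\mathbb E\max(\lambda a,\mu b)$ is a continuous nonnegative function of $(\lambda,\mu)$, hence of the point of $M$ and of $(\xi,\zeta)$. Equality in the first step says that its integral over $M\times S^2\times S^2$ vanishes, so it vanishes identically, and Lemma~\ref{lem:max} gives $(\xi^T\Gamma^+\xi)(\zeta^T\Gamma^-\zeta)=0$ for all $\xi,\zeta$ at every point. So at each point $\Gamma^+=0$ or $\Gamma^-=0$, and not both, since the traces add up to $6/V$. Then $M$ is the disjoint union of the closed sets $\{\Gamma^+=0\}$ and $\{\Gamma^-=0\}$. As $M$ is connected, $\Gamma^+\equiv0$ or $\Gamma^-\equiv0$, contradicting \eqref{eq:trace}.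
\end{proof}

\section{The set of values}\label{sec:values}

\begin{proof}[Proof of Corollary~\ref{cor:values}]
The first sentence combines Theorems~\ref{thm:A} and~\ref{thm:B}. Let $R(g)=\operatorname{stsys}_{2,6}(T,g)^2/\operatorname{Vol}(T,g)$, which is positive because the unit ball of a norm has finite volume. If $\lambda^{-1}g\le g'\le\lambda g$, then areas, stable norms and $\operatorname{stsys}_{2,6}$ change at most by the factor $\lambda$ and volumes at most by $\lambda^2$, so $\lambda^{-4}R(g)\le R(g')\le\lambda^4R(g)$. Hence $R$ is continuous along the segment $(1-t)g+tg'$ joining any two metrics, and the set of values is an interval. It remains to show that its infimum is $0$. Let $g=e^{2\phi}g_0$ with $\phi\ge0$ supported in the ball of radius $1/4$ about $0$; the volume can be made arbitrarily large. Each basis class $e_i\wedge e_j$ is represented by the coordinate 2-torus on which the other two coordinates equal $\frac12$. This torus misses the ball and has area $1$, so $\|e_i\wedge e_j\|_g\le1$. By the triangle inequality $B$ contains the convex hull of the $\pm e_i\wedge e_j$, a fixed set of positive volume. By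 \eqref{eq:covol}, $\operatorname{stsys}_{2,6}(T,g)$ stays bounded while the volume tends to infinity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{federer}
Federer, \emph{Real flat chains, cochains and variational problems}, Indiana Univ. Math. J. \textbf{24} (1974).

\bibitem{problem}
\emph{In Riemannian Manifolds}, \texttt{http://msp.berkeley.edu/pjm/2023/325-1/pjm-v325-n1-p05-p.pdf}.

\bibitem{zeeman}
Zeeman, Proc. Camb. Phil. Soc. \textbf{60} (1964), 39--43.

\end{thebibliography}
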